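# A connected, perfectly normal space in which every subset is an $F_\sigma$

## Connected normal Q-set spaces exist exactly from $\mathfrak c$ on

Throughout, $\mathfrak c=2^{\omega}$, and everything is proved in ZFC.

**Theorem A.** There is a connected, hereditarily paracompact, perfectly normal ($T_2$) Q-set space $X$ with $|X|=\mathfrak c$. In particular there is a connected normal Q-set space.

**Theorem B.** For a cardinal $\kappa$, a connected normal Q-set space of cardinality $\kappa$ exists if and only if $\kappa\ge\mathfrak c$. For $\kappa\ge\mathfrak c$ the space can be taken hereditarily paracompact and perfectly normal.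

**Proposition C.** If $S$ is a separable subspace of a normal Q-space, then $2^{|S|}\le\mathfrak c$. Hence no connected normal Q-set space is separable, contains an arc, or is path connected.

Let us unpack the words.

**Definition.** A topological space is a *Q-space* if every subset is an $F_\sigma$-set, that is, a countable union of closed sets. It is *$\sigma$-discrete* if it is a countable union of subspaces each of which is discrete in its own subspace topology. It is a *Q-set space* if it is a Q-space and is not $\sigma$-discrete.

Taking complements, "every subset is $F_\sigma$" is the same as "every subset is $G_\delta$". A Q-space is $T_1$: a singleton is a union of closed sets, one of these is nonempty, and it must be the singleton itself.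

Some examples. The rationals form a Q-space, since every subset is countable and points are closed, but $\mathbb Q$ is a countable union of one-point subspaces, hence $\sigma$-discrete and not a Q-set space. An uncountable discrete space is again a Q-space that is $\sigma$-discrete. The interval $[0,1]$ is connected and normal, but it is not a Q-space: it has only $\mathfrak c$ closed sets, hence at most $\mathfrak c^\omega=\mathfrak c$ sets of type $F_\sigma$, and it has $2^{\mathfrak c}>\mathfrak c$ subsets.

A space is *perfectly normal* if it is normal and every closed set is a $G_\delta$; a normal Q-space is automatically perfectly normal. In a perfectly normal space every closed set is the zero set of a continuous real function. A Hausdorff space is *paracompact* if every open cover has a locally finite open refinement, and *hereditarily paracompact* if every subspace is paracompact. An indexed family of sets in a space is *discrete* if each point has a neighborhood meeting at most one member (this is a property of families, not to be confused with discreteness of a subspace). We use three textbook facts: a paracompact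 Hausdorff space is normal; an $F_\sigma$-subspace of a paracompact Hausdorff space is paracompact; and Michael's theorem, by which a regular space in which every open cover has a $\sigma$-discrete open refinement (a refinement that is a union of countably many discrete families) is paracompact.

The problem comes from the paper "There Is A Paracompact Q-Set Space In ZFC", whose title announces a paracompact, perfectly normal Q-set space in ZFC. It is also known that connectedness alone is possible for Q-spaces: P. deCaux constructed an infinite, regular, connected space that is $\sigma$-closed-discrete, that is, a countable union of closed discrete subsets. In such a space every subset is $F_\sigma$, but it is not a Q-set space. The question is whether a Q-set space can be connected and normal at once. Theorem A says yes.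

## What normality and connectedness force by themselves

Before constructing anything, let us see by hand what such a space must look like.

How small can it be? Let $Z$ be a connected normal $T_1$ space with points $p\neq q$. By Urysohn's lemma there is a continuous $g:Z\to[0,1]$ with $g(p)=0$ and $g(q)=1$. The image is connected, so it is all of $[0,1]$, and $|Z|\ge\mathfrak c$. No countable space will do. A Q-set space has more than one point, since a space with at most one point is $\sigma$-discrete, and it is $T_1$. So every connected normal Q-set space has cardinality at least $\mathfrak c$. This is the "only if" half of Theorem B.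

The next lemma shows that the clause "not $\sigma$-discrete" costs nothing once we have the other properties.

**Lemma 1.** A connected normal Q-space with more than one point is not $\sigma$-discrete.

**Proof.** Let $Z$ be a normal Q-space that is a countable union of discrete subspaces, and let $p\ne q$ in $Z$. We show that $Z$ is not connected. Each of the discrete subspaces is a countable union of closed subsets of $Z$, and these are again discrete. So $Z=\bigcup_{n<\omega}C_n$ with each $C_n$ closed in $Z$ and discrete. Every subset of $C_n$ is closed in $C_n$, hence closed in $Z$.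

We grow two disjoint closed sets and decide the points of $C_n$ at step $n$. Let $D_0=\{p\}$ and $E_0=\{q\}$. Given disjoint closed sets $D_n,E_n$, the sets $D_n\cup(C_n\setminus E_n)$ and $E_n$ are closed and disjoint, and together they contain $C_n$. By normality choose open sets $U_n\supseteq D_n\cup(C_n\setminus E_n)$ and $V_n\supseteq E_n$ with disjoint closures, and put $D_{n+1}=\overline{U_n}$, $E_{n+1}=\overline{V_n}$.

Then $U_n\subseteq D_{n+1}\subseteq U_{n+1}$, likewise $V_n\subseteq V_{n+1}$, and $U_n\cap V_n=\emptyset$, $C_n\subseteq U_n\cup V_n$. The open sets $\bigcup_nU_n\ni p$ and $\bigcup_nV_n\ni q$ cover $Z$. They are disjoint, because $U_i\cap V_j\subseteq U_m\cap V_m=\emptyset$ for $m=\max(i,j)$. So $Z$ is not connected. $\square$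

In particular, an infinite connected $\sigma$-closed-discrete space, such as deCaux's, is never normal. And for Theorem A it is enough to produce a connected, paracompact Hausdorff Q-space of size $\mathfrak c$.

Our space also cannot be close to $\mathbb R$ in any naive sense.

**Proof of Proposition C.** Let $Z$ be a normal Q-space and $S\subseteq Z$ separable. A closed subset of $S$ has the form $E\cap S$ with $E$ closed in $Z$. Since $Z$ is perfectly normal, $E$ is the zero set of a continuous real function on $Z$, so $E\cap S$ is the zero set of its restriction to $S$. A continuous real function on $S$ is determined by its values on a countable dense set, so there are at most $\mathfrak c$ of them. Hence $S$ has at most $\mathfrak c$ closed sets and at most $\mathfrak c^{\omega}=\mathfrak c$ sets of type $F_\sigma$. Every subset of $S$ is $F_\sigma$ in $Z$, hence in $S$. So $2^{|S|}\le\mathfrak c$, and in particular $|S|<\mathfrak c$.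

A connected normal Q-set space has cardinality at least $\mathfrak c$, so it is not separable. An arc, i.e. a homeomorphic copy of $[0,1]$, is separable of cardinality $\mathfrak c$, so it is not contained in such a space. A path connected Hausdorff space with more than one point contains an arc, so such a space is not path connected. $\square$

## Coding every subset in a product, and two points where this breaks

Here is a natural attempt. Let $X$ be a set of size $\mathfrak c$ and $\lambda=2^{\mathfrak c}$ its number of subsets. Let $K$ be a connected space with disjoint subsets $B_0,B_1$ such that $B_0$ is an $F_\sigma$. List the subsets of $X$ as $(A_\xi)_{\xi<\lambda}$, and choose maps $h_\xi:X\to K$ with $h_\xi(A_\xi)\subseteq B_0$ and $h_\xi(X\setminus A_\xi)\subseteq B_1$. The map $h=(h_\xi)_\xi:X\to K^\lambda$ is injective (look at $\xi$ with $A_\xi=\{x\}$). Give $X$ the topology that makes $h$ an embedding. Then $A_\xi=h_\xi^{-1}(B_0)$ is $F_\sigma$ for every $\xi$, so $X$ is a Q-space no matter how the values inside $B_0$ and $B_1$ are chosen. That freedom must now buy connectedness and normality.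

Connectedness first. Suppose we manage to make $X$ dense in $K^\lambda$, and suppose $X=V\sqcup W$ is a partition into nonempty open sets. These come from disjoint open sets $V^*,W^*\subseteq K^\lambda$ covering $X$. As $K^\lambda$ is connected, some point lies outside $V^*\cup W^*$; the task is to find such a point in $X$. For a point $y$ we can fix in advance two candidates at each coordinate, $c^0_\xi\in B_0$ and $c^1_\xi\in B_1$. But which one is used is decided by whether $y\in A_\xi$, and since the $A_\xi$ run through all subsets of $X$, the resulting pattern of choices is out of our hands. So we want candidates for which *all* patterns lead outside $V^*\cup W^*$ simultaneously.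

The sensible try is to move the candidates along a path, with a parameter $s\in[0,1]$, from a place where all patterns land in $V^*$ to a place where all land in $W^*$. Each fixed pattern leaves $V^*\cup W^*$ at some moment. The trouble is that different patterns do so at different moments. Already with one coordinate, hence two patterns $+$ and $-$, the real functions
$$f(s,+)=1-3s,\qquad f(s,-)=2-3s$$
are positive at $s=0$ and negative at $s=1$, and never vanish together. This is the exact point at which paths fail. The way past it is to let the two candidates at the $n$-th coordinate be the images of antipodal points $u_n,-u_n$ of a sphere of large enough dimension, so that a theorem of Borsuk–Ulam type supplies a parameter $(s,u)$ good for all sign patterns at once.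

Now normality. Given an open cover, we could add a coordinate that exhibits a $\sigma$-discrete refinement. The crudest choice is a coordinate in a hedgehog (many unit intervals glued at one end $0$, one spike for each $x\in X$) sending every $y$ to the tip $(y,1)$ of its own spike. This is too much: the preimage of a neighborhood of the tip $(y,1)$ inside its spike is $\{y\}$, so $X$ becomes discrete. The remedy will be to send $y$ to its own spike only if $y$ is not covered by a refinement that is already visible on earlier coordinates, and then to show that the points needed for connectedness are never sent to their own spikes.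

## Zeros on a whole orbit of signs

For $n<\omega$ let $S^{2^n}\subset\mathbb R^{2^n+1}$ be the unit sphere, with points $u_n=(u_n^{(0)},\dots,u_n^{(2^n)})$. For a sequence of signs $t$ and a sequence $u=(u_n)_n$ of points on these spheres put $tu=(t_nu_n)_n$.

Start with the single sphere $S^1$: if $f:[0,1]\times S^1\to\mathbb R$ is continuous, positive at $s=0$ and negative at $s=1$, then $f(s,u)=f(s,-u)=0$ for some $(s,u)$. Put
$$a(s,u)=f(s,u)+f(s,-u),\qquad b(s,u)=f(s,u)-f(s,-u),$$
and suppose $(a,b)$ has no zero. Since $a>0$ at $s=0$, homotopy lifting gives a unique continuous angle $\theta(s,u)$ of $(a,b)(s,u)$ with $\theta(0,u)\in(-\frac\pi2,\frac\pi2)$. Since $a<0$ at $s=1$ and $S^1$ is connected, there is one integer $k$ with $\theta(1,u)\in(\frac\pi2+2\pi k,\frac{3\pi}2+2\pi k)$ for all $u$. Now $a$ is even and $b$ is odd in $u$, so $-\theta(s,-u)$ is also a continuous angle of $(a,b)(s,u)$ with the same initial range; by uniqueness $\theta(s,u)=-\theta(s,-u)$. At $s=1$ this gives $k=-k-1$, which is impossible. For $S^0=\{\pm1\}$ the argument fails only because $k$ may depend on the point, and this is what happens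 in the example above.

For $N$ spheres there are $2^N$ equations $f(s,tu)=0$, and with dimensions $2^0,2^1,\dots,2^{N-1}$ there are $1+\sum_{n<N}2^n=2^N$ unknowns. This explains the dimensions.

**Lemma 2.** Let $N\ge1$, $Y=\prod_{n<N}S^{2^n}$, and let $f:[0,1]\times Y\to\mathbb R$ be continuous, $f>0$ on $\{0\}\times Y$, $f<0$ on $\{1\}\times Y$. Then there is $(s,u)$ with $f(s,tu)=0$ for all $t\in G:=\{\pm1\}^N$.

**Proof.** Suppose not.

**Step 1: make $f$ smooth.** By compactness there is $\delta>0$ with $\max_{t}|f(s,tu)|\ge\delta$ everywhere, $f\ge\delta$ at $s=0$ and $f\le-\delta$ at $s=1$. By the Stone–Weierstrass theorem some polynomial in the ambient coordinates is within $\delta/2$ of $f$. It has the same properties with $\delta/2$ in place of $\delta$. So we may assume that $f$ is smooth.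

**Step 2: turn the $2^N$ equations into one equivariant map.** For $R\subseteq\{0,\dots,N-1\}$ let $\chi_R(t)=\prod_{n\in R}t_n$ and
$$\hat f_R(s,u)=\sum_{t\in G}\chi_R(t)\,f(s,tu).$$
Fourier inversion on $G$ reads $f(s,tu)=2^{-N}\sum_R\chi_R(t)\hat f_R(s,u)$. So $\hat f=(\hat f_R)_R$ has no zero. Replacing $t$ by $tt'$ in the sum gives
$$\hat f_R(s,tu)=\chi_R(t)\hat f_R(s,u). \tag{1}$$
Also $\hat f_\emptyset$ is positive at $s=0$ and negative at $s=1$.

**Step 3: a comparison map with exactly one orbit of zeros.** Define $P=(P_R)_R$ by $P_\emptyset=1-2s$ and, for $R\ne\emptyset$ with $n=\max R$,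
$$P_R(s,u)=u_n^{(j(R))}\prod_{m\in R\setminus\{n\}}u_m^{(0)},$$
where for each $n$, $j$ is a bijection from the $2^n$ sets $R$ with $\max R=n$ onto $\{1,\dots,2^n\}$. Each factor is odd in its own sphere variable, so $P$ also satisfies (1).

Suppose $P(s,u)=0$. Then $s=\frac12$. By induction on $n$, $u_n^{(0)}=\pm1$: if $u_m^{(0)}=\pm1$ for all $m<n$, then the equations with $\max R=n$ give $u_n^{(j)}=0$ for $1\le j\le2^n$, so $u_n^{(0)}=\pm1$. Conversely all these points are zeros. So the zeros of $P$ form exactly one $G$-orbit. Near a zero use the local coordinates $s$ and $u_n^{(j)}$ ($n<N$, $1\le j\le2^n$). There $u_n^{(j)}=0$ and the $u_m^{(0)}$ are $\pm1$, so the derivative of $P_R$ is $\pm du_n^{(j(R))}$, and that of $P_\emptyset$ is $-2\,ds$. The derivative of $P$ is therefore diagonal up to ordering, with entries $-2,\pm1$, hence invertible.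

**Step 4: pass to the quotient.** $G$ acts freely on $[0,1]\times Y$, which has dimension $2^N$. Let $W=[0,1]\times(Y/G)$, a compact $2^N$-manifold with boundary, and let $E$ be the vector bundle of rank $2^N$ over $W$ whose sections are the maps with (1), that is, $E=([0,1]\times Y\times\mathbb R^{2^N})/G$ with $G$ acting on the $R$-th factor of $\mathbb R^{2^N}$ by $\chi_R$. Now $\hat f$ and $P$ are smooth sections of $E$. The section $\hat f$ has no zero. The section $P$ has exactly one zero $w_P$, it lies in the interior of $W$, and there the derivative $T_{w_P}W\to E_{w_P}$ is surjective; we say that a section is *transverse* at a zero when this holds.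

**Step 5: a homotopy and its perturbation.** Let $\varphi:[0,1]\to[0,1]$ be smooth with $\varphi=0$ on $[0,\frac13]$ and $\varphi=1$ on $[\frac23,1]$, and
$$H(\tau,w)=(1-\varphi(\tau))\hat f(w)+\varphi(\tau)P(w).$$
Over $\partial W$ there are no zeros of $H$, because the $\emptyset$-components of $\hat f$ and $P$ are both positive at $s=0$ and both negative at $s=1$. So the set of all $w$ with $H(\tau,w)=0$ for some $\tau$ is a compact subset of the interior of $W$. Let $\alpha:W\to[0,1]$ be smooth, equal to $1$ on this set, with compact support in the interior of $W$. Let $\psi:[0,1]\to[0,1]$ be smooth with $\psi>0$ exactly on $(\frac14,\frac34)$, and put $\rho(\tau,w)=\psi(\tau)\alpha(w)$. Let $\sigma_1,\dots,\sigma_r$ be smooth sections of $E$ spanning every fiber (they exist by a partition of unity on the compact $W$), and for $v\in\mathbb R^r$ let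
$$H_v=H+\rho\sum_{i}v_i\sigma_i .$$

**Step 6: for almost every $v$, $H_v$ is transverse at all its zeros.** On the open set $\{\rho>0\}$, which lies in $(\frac14,\frac34)\times\operatorname{int}W$, the map $(\tau,w,v)\mapsto H_v(\tau,w)$ has surjective derivative at each zero already in the $v$-directions. Its zero set is therefore a manifold. For every regular value $v$ of the projection of this manifold to $\mathbb R^r$, $H_v$ is transverse at its zeros in $\{\rho>0\}$, and by Sard's theorem almost every $v$ is a regular value (parametric transversality). Now let $(\tau,w)$ be a zero of $H_v$ with $\rho(\tau,w)=0$. Then $H(\tau,w)=0$, so $\alpha(w)=1$ and hence $\psi(\tau)=0$, i.e. $\tau\le\frac14$ or $\tau\ge\frac34$. In the first case $H=\hat f$ has no zero. So $\tau\ge\frac34$, $H=P$ there, and $w=w_P$. At such a point $\psi(\tau)=0$ and $\psi'(\tau)=0$ (for $\tau<1$ because $\psi\ge0$ has a minimum, for $\tau=1$ because $\psi$ vanishes nearby), so $d\rho=0$. Hence the derivative of $H_v$ in the $W$-directions equals that of $P$, which is surjective.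

**Step 7: count.** Fix such a $v$. The zero set $\mathcal Z$ of $H_v$ is compact. It misses $[0,1]\times\partial W$, where $H_v=H$. For $\tau\le\frac14$ we have $H_v=\hat f$ and there are no zeros. For $\tau\ge\frac34$ we have $H_v=P$, so this part of $\mathcal Z$ is $[\frac34,1]\times\{w_P\}$. In $(0,1)\times\operatorname{int}W$, of dimension $2^N+1$, the set $\mathcal Z$ is a $1$-manifold by transversality. So $\mathcal Z$ is a compact $1$-manifold whose boundary is the single point $(1,w_P)$. But a compact $1$-manifold has an even number of boundary points. This contradiction proves the lemma. $\square$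

**Lemma 3.** Let $\Sigma=\prod_{n<\omega}S^{2^n}$ and let $\mathcal V,\mathcal W\subseteq[0,1]\times\Sigma$ be disjoint open sets containing the faces $s=0$ and $s=1$ respectively. Then there is $(s,u)$ with $(s,tu)\notin\mathcal V\cup\mathcal W$ for all $t\in\{\pm1\}^\omega$.

**Proof.** Write $Q=[0,1]\times\Sigma$, a compact metrizable space with metric $d$. The sets $Q\setminus\mathcal V\supseteq\mathcal W$ and $Q\setminus\mathcal W\supseteq\mathcal V$ are nonempty. Let $f(q)=d(q,Q\setminus\mathcal V)-d(q,Q\setminus\mathcal W)$. Because $\mathcal V$ and $\mathcal W$ are open and disjoint, $f>0$ on $\mathcal V$, $f<0$ on $\mathcal W$, and $f=0$ exactly outside $\mathcal V\cup\mathcal W$. For $N\ge1$ let $A_N$ be the closed set of all $(s,u)$ with $f(s,tu)=0$ for all $t$ such that $t_n=1$ for $n\ge N$. Fixing the $u_n$ with $n\ge N$ arbitrarily and applying Lemma 2 to the remaining variables, we get $A_N\ne\emptyset$. The $A_N$ decrease and $Q$ is compact, so there is $(s,u)\in\bigcap_NA_N$. Then $f(s,tu)=0$ for all $t$ that are eventually $1$. These are dense in $\{\pm1\}^\omega$, and $f$ is continuous, so $f(s,tu)=0$ for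 all $t$. $\square$

## Two factor spaces: an infinite-dimensional cube and a hedgehog

To use Lemma 3 we need a factor $K$ with disjoint sets $B_0,B_1$, with $B_0$ an $F_\sigma$, and, inside every open set, maps from spheres of every dimension that send antipodal points to different sets. A finite-dimensional cube will not do: by the Borsuk–Ulam theorem a continuous $e:S^m\to[-1,1]^m$ has $e(u)=e(-u)$ for some $u$, while we need $e(u)$ and $e(-u)$ in disjoint sets.

**Definition.** $K=[-1,1]^{\omega\times\omega}$, with a metric $d_K$ and a countable base $\mathcal B_K$ of nonempty open sets. $\Lambda$ is the set of all $x\in K$ for which there are a finite $E\subset\omega\times\omega$ and a finitely supported sequence $(a_j)_{j<\omega}$ with $x(j,i)=a_j$ for all $(j,i)\notin E$. Such a sequence is unique. $B_0$ (resp. $B_1$) is the set of $x\in\Lambda$ with $(a_j)\ne0$ whose first nonzero $a_j$ is positive (resp. negative).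

So each row $x(j,\cdot)$ is constant up to finitely many places, and the "row constants" $a_j$ carry the information. For example, $x(0,i)=-\frac12$ for all $i\geq 5$, $x(0,i)=1$ for $i<5$, and $x(j,i)=0$ for $j\ge1$ defines a point of $B_1$. Clearly $B_0\cap B_1=\emptyset$. The set $B_0$ is an $F_\sigma$: it is the union, over finite $E$, $j_0\le m$ and rational $q>0$, of the closed sets given by "each $x(j,\cdot)$ is constant off $E$, with constant $0$ for $j<j_0$ and for $j>m$, and constant $\ge q$ for $j=j_0$".

**Lemma 4.** If $O_0,O_1\subseteq K$ are nonempty open and $d<\omega$, there is a continuous $e:[0,1]\times S^d\to K$ with $e(0,S^d)\subseteq O_0$ and $e(1,S^d)\subseteq O_1$ such that for all $s,u$ one of $e(s,u),e(s,-u)$ is in $B_0$ and the other is in $B_1$. Taking $O_0=O_1=O$ and $s=0$, we get a continuous $e:S^d\to O$ such that for each $u$ one of $e(u),e(-u)$ is in $B_0$ and the other is in $B_1$. In particular $B_0$ and $B_1$ are dense.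

**Proof.** Choose finitely supported $o_0\in O_0$ and $o_1\in O_1$ with all values in $(-1,1)$. This is possible since a basic open set restricts only finitely many coordinates. Let $o(s)=(1-s)o_0+so_1$, write $u=(u_0,\dots,u_d)$, and put
$$e(s,u)(j,i)=\begin{cases}o(s)(j,i)+\delta u_j&(j\le d)\\ o(s)(j,i)&(j>d)\end{cases}$$
with $\delta>0$ so small that all values lie in $[-1,1]$ and $e(k,S^d)\subseteq O_k$ for $k=0,1$. Off the finite union of the supports of $o_0,o_1$, the value is $a_j=\delta u_j$ for $j\le d$ and $a_j=0$ for $j>d$. As $u\ne0$, this sequence is nonzero, and replacing $u$ by $-u$ changes the sign of its first nonzero term. $\square$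

**Definition.** Let $X$ be a set with $|X|=\mathfrak c$. The *hedgehog* is $J=\{0\}\cup X\times(0,1]$ with the metric $d(0,(x,h))=h$, $d((x,h),(x,h'))=|h-h'|$, $d((x,h),(x',h'))=h+h'$ for $x\ne x'$. Its base $\mathcal B_J$ consists of the balls $D_\varepsilon=\{0\}\cup\{(x,h):h<\varepsilon\}$ and the sets $I(x;r,r')=\{x\}\times((r,r')\cap(0,1])$, with $\varepsilon,r,r'$ rational, $0<\varepsilon\le1$, $0<r<r'\le2$, $r<1$.

All members of $\mathcal B_J$ are nonempty. For each $m\ge1$,
$$\text{the family }\{\{x\}\times(1/m,1]:x\in X\}\text{ is discrete in }J, \tag{2}$$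
because $D_{1/m}$ is a neighborhood of $0$ meeting no member, and the open spike $\{x\}\times(0,1]$ meets only the member with index $x$.

## Countable elementary submodels

The construction looks at open covers through countable windows. For a regular uncountable cardinal $\theta$, $H(\theta)$ is the set of all sets whose transitive closure has size $<\theta$. We write $M\prec H(\theta)$ if $M\subseteq H(\theta)$ and every first-order statement about elements of $M$ has the same truth value in $M$ and in $H(\theta)$. We use the following standard facts.

* (E1) Every countable subset of $H(\theta)$ is contained in a countable $M\prec H(\theta)$ (Löwenheim–Skolem).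
* (E2) If $H(\theta)$ satisfies $\exists v\,\phi(v,p)$ with parameters $p$ in $M$, then there is such a $v$ in $M$. In particular everything definable in $H(\theta)$ from parameters in $M$ is in $M$; so $\omega\subset M$, rationals are in $M$, and finite subsets of $M$ are elements of $M$.
* (E3) A countable set $D\in M$ is a subset of $M$: if $D\neq\emptyset$, then by (E2) there is a surjection $g:\omega\to D$ in $M$, and each $g(n)$ is in $M$.

As a small example, let $X\in M$ be uncountable. Then $M\cap X$ is only countable. But if $S\ne S'$ are subsets of $X$ lying in $M$, then "there is a point in exactly one of $S,S'$" is true, so by (E2) such a point exists in $M$, and hence $S\cap M\ne S'\cap M$. Distinct sets in $M$ have distinct traces on $M$. We use this below to let a countable amount of information address any countable set of coordinates.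

## The construction of $X$

Let $\lambda=2^{\mathfrak c}$. Then $\operatorname{cf}(\lambda)>\mathfrak c$ and $\lambda^{\mathfrak c}=\lambda$. Split $\lambda=\Xi_1\sqcup\Xi_2$ with $|\Xi_1|=|\Xi_2|=\lambda$. Coordinates in $\Xi_1$ will code subsets of $X$; coordinates in $\Xi_2$ will take care of open covers. Let $K_\xi=K$ for $\xi\in\Xi_1$ and $K_\xi=J$ for $\xi\in\Xi_2$; for $L\subseteq\lambda$ let $T_L=\prod_{\xi\in L}K_\xi$, and let $T=T_\lambda$.

**Definition.** A *box* is a finite function $b$ with $\operatorname{dom}b\subset\lambda$, $b(\xi)\in\mathcal B_K$ for $\xi\in\Xi_1\cap\operatorname{dom} b$, $b(\xi)\in\mathcal B_J$ for $\xi\in\Xi_2\cap\operatorname{dom} b$. If $\operatorname{dom}b\subseteq L$, let $[b]_L=\{z\in T_L:z(\xi)\in b(\xi)\text{ for all }\xi\in\operatorname{dom}b\}$, and $[b]=[b]_\lambda$. Write $b'\le b$ if $\operatorname{dom}b'\supseteq\operatorname{dom}b$ and $b'(\xi)\subseteq b(\xi)$ for $\xi\in\operatorname{dom}b$.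

The sets $[b]_L$ form a base of $T_L$. Fix the following lists.

* An injective enumeration $(S_\xi)_{\xi<\lambda}$ of $\mathcal P(X)$; we call $S_\xi$ the *name* of the coordinate $\xi$.
* An enumeration $(A_\xi)_{\xi\in\Xi_1}$ of $\mathcal P(X)$.
* An enumeration $(\mathcal U_\zeta)_{\zeta\in\Xi_2}$ of all functions from $X$ to the set of boxes, each listed $\lambda$ times. This is possible because there are $\lambda$ boxes and $\lambda^{\mathfrak c}=\lambda$.

For each such function $\mathcal U$ the set $\bigcup_{x}\operatorname{dom}\mathcal U(x)$ has size at most $\mathfrak c<\operatorname{cf}(\lambda)$, so it is bounded in $\lambda$. As $\mathcal U$ is listed $\lambda$ times, we get: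
$$\text{there is }\zeta\in\Xi_2\text{ with }\mathcal U_\zeta=\mathcal U\text{ and }\operatorname{dom}\mathcal U(x)\subset\zeta\text{ for all }x\in X. \tag{3}$$

**Codes: how a point is told its candidates.** A point of $X$ has to choose values at $\lambda$ coordinates, but there are only $\mathfrak c$ points. So each point gets individual instructions only at countably many coordinates, addressed by traces of names. A *code* is a triple $(a,(s_n)_{n<\omega},(d_n)_{n<\omega})$ with $a\subseteq X$ countable, $s_n\subseteq a$ pairwise distinct, and $d_n\in B_0\times B_1\times J$. There are at most $\mathfrak c$ codes, since $\mathfrak c^\omega=\mathfrak c$. Fix a surjection $y\mapsto(a_y,(s^y_n),(d^y_n))$ from $X$ onto the set of codes, and a default datum $d_*\in B_0\times B_1\times J$. For $y\in X$, $\xi<\lambda$ let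
$$d(y,\xi)=\begin{cases}d^y_n&\text{if }S_\xi\cap a_y=s^y_n,\\ d_*&\text{if there is no such }n.\end{cases}$$
The $n$ is unique, since the $s^y_n$ are distinct. For example, the coordinates with names $\{x_0,x_1\}$ and $\{x_0\}$ can be given different instructions by a code with $x_0,x_1\in a$, but not by a code with $x_1\notin a$.

**Windows: the models $\mathfrak M(\zeta,s)$.** Let $\theta=(2^{2^\lambda})^+$. The sets $T_L$ and their subsets, and all objects fixed so far, are in $H(\theta)$. For $\zeta\in\Xi_2$ and finite $s\subset X$ choose, by recursion on $|s|$ and using (E1), a countable $\mathfrak M(\zeta,s)\prec H(\theta)$ that contains $\zeta$, the elements of $s$, all elements of $\mathfrak M(\zeta,s')$ for $s'\subsetneq s$, and the objects $X,\lambda,\Xi_1,\Xi_2,K,d_K,\mathcal B_K,J,\mathcal B_J$, the metric of $J$, its point $0$, and the sequence $(\mathcal U_\zeta)_{\zeta\in\Xi_2}$. Thus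
$$\mathfrak M(\zeta,s')\subseteq\mathfrak M(\zeta,s)\quad\text{whenever }s'\subseteq s. \tag{4}$$

**The maps $h_\xi:X\to K_\xi$.** They are defined by recursion on $\xi<\lambda$. Let $d(y,\xi)=(c^0,c^1,q)$.

* If $\xi\in\Xi_1$: $h_\xi(y)=c^0$ if $y\in A_\xi$, and $h_\xi(y)=c^1$ if $y\notin A_\xi$.
* If $\xi\in\Xi_2$: $h_\xi(y)=(y,1)$ if $y\in N_\xi$, and $h_\xi(y)=q$ if $y\notin N_\xi$.

It remains to define $N_\zeta\subseteq X$, for $\zeta\in\Xi_2$, from the $h_\eta$ with $\eta<\zeta$. For a box $b$ with domain in $\zeta$ write $y\in[b]$ if $h_\eta(y)\in b(\eta)$ for all $\eta\in\operatorname{dom}b$. Call $\zeta$ *valid* if for all $x\in X$ we have $\operatorname{dom}\mathcal U_\zeta(x)\subset\zeta$ and $x\in[\mathcal U_\zeta(x)]$. If $\zeta$ is not valid, $N_\zeta=\emptyset$.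

Let $\zeta$ be valid. Then the boxes $\mathcal U_\zeta(x)$ describe an open cover of $X$. We want $y\in N_\zeta$ only if no $\mathcal U_\zeta(x)\ni y$ can be found with an $x$ that is *visible* from $y$. The first idea would be to look at $x$ in the countable model $\mathfrak M(\zeta,\emptyset)$ only. In the fusion argument below one must then deal with a coordinate $\eta\in\mathfrak M(\zeta,\emptyset)\cap\Xi_2$ at which $h_\eta(y)$ lies on the spike of some $x_1\notin\mathfrak M(\zeta,\emptyset)$, and that spike is not an element of the model, so the elementarity argument stops. But $x_1$ can be read off from $h_\eta(y)$, and by (2) in a discrete way. So we may pass to $\mathfrak M(\zeta,\{x_1\})$, and repeat.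

**Definition.** For valid $\zeta$, a tuple $(x_1,\dots,x_k)\in X^k$ ($k\ge0$) is a *$\zeta$-chain for $y$* if for each $i$ with $1\le i\le k$ there is $\eta\in\mathfrak M(\zeta,\{x_1,\dots,x_{i-1}\})\cap\zeta\cap\Xi_2$ with $h_\eta(y)\in\{x_i\}\times(0,1]$. Let $y\in N_\zeta$ if and only if there are no $\zeta$-chain $(x_1,\dots,x_k)$ for $y$ and $x\in\mathfrak M(\zeta,\{x_1,\dots,x_k\})\cap X$ with $y\in[\mathcal U_\zeta(x)]$.

For instance, the empty chain ($k=0$) is always a $\zeta$-chain, so $y\notin N_\zeta$ as soon as $y\in[\mathcal U_\zeta(x)]$ for some $x\in\mathfrak M(\zeta,\emptyset)\cap X$.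

This completes the recursion. Let $h(y)=(h_\xi(y))_{\xi<\lambda}\in T$. If $x\ne y$ and $A_\xi=\{x\}$, then $h_\xi(x)\in B_0$ and $h_\xi(y)\in B_1$, so $h$ is injective. Identify $X$ with $h(X)\subset T$ with the subspace topology. Then $y\in[b]$ has its usual meaning. As a subspace of a product of metric spaces, $X$ is Tychonoff (in particular regular and Hausdorff).

## $X$ is a hereditarily paracompact Q-space

**Lemma 5.** Every subset of $X$ is an $F_\sigma$.

**Proof.** Let $A=A_\xi$. Then $A=h_\xi^{-1}(B_0)$, because $B_0\cap B_1=\emptyset$. The map $h_\xi$ is continuous on $X$ and $B_0$ is $F_\sigma$ in $K$. $\square$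

**Lemma 6.** $X$ is paracompact.

**Proof.** By Michael's theorem it is enough to find a $\sigma$-discrete open refinement of a given open cover $\mathcal O$.

**Step 1: find the coordinate in charge of $\mathcal O$.** For $x\in X$ choose a box $\mathcal U(x)$ with $x\in[\mathcal U(x)]$ and $U_x:=[\mathcal U(x)]\cap X$ contained in a member of $\mathcal O$. Take $\zeta$ as in (3) for this $\mathcal U$. It is valid.

**Step 2: cover $X\setminus N_\zeta$.** For finite $s\subset X$ enumerate $\mathfrak M(\zeta,s)\cap\zeta\cap\Xi_2$ as $(\eta_{s,j})_j$ and $\mathfrak M(\zeta,s)\cap X$ as $(x_{s,j})_j$, with $j$ running through at most countably many indices. For $\pi=(j_1,\dots,j_k;m;j)$, with $k\ge0$, $m\ge1$, let $\mathcal V_\pi$ be the family, indexed by $(x_1,\dots,x_k)\in X^k$, of the open sets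
$$U_{x_{s_k,j}}\cap\bigcap_{1\le i\le k}\bigl\{y\in X:h_{\eta_{s_{i-1},j_i}}(y)\in\{x_i\}\times(1/m,1]\bigr\},\qquad s_i=\{x_1,\dots,x_i\},$$
omitting tuples for which some index is undefined. Each $\mathcal V_\pi$ is discrete. Indeed, let $y\in X$. By (2), applied to the coordinate $\eta_{\emptyset,j_1}$, some neighborhood of $y$ meets members for at most one value of $x_1$. Given this $x_1$, the coordinate $\eta_{s_1,j_2}$ is determined, and by (2) a smaller neighborhood of $y$ meets members for at most one value of $x_2$; and so on, $k$ times. There are countably many $\pi$, and each member of each $\mathcal V_\pi$ lies in some $U_x$, hence in a member of $\mathcal O$. Finally the $\mathcal V_\pi$ cover $X\setminus N_\zeta$: if $y\notin N_\zeta$, take a $\zeta$-chain $(x_1,\dots,x_k)$ for $y$ and $x\in\mathfrak M(\zeta,s_k)\cap X$ with $y\in U_x$, choose the indices accordingly, and take $m$ so large that the finitely many heights involved exceed $1/m$.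

**Step 3: cover $N_\zeta$.** For $y\in N_\zeta$ we have $h_\zeta(y)=(y,1)$. So $\{U_y\cap h_\zeta^{-1}(\{y\}\times(\frac12,1]):y\in N_\zeta\}$ is an open family covering $N_\zeta$. It is discrete by (2), and each member lies in a member of $\mathcal O$.

The countably many discrete families of Steps 2 and 3 form a $\sigma$-discrete open refinement of $\mathcal O$. $\square$

So $X$ is paracompact Hausdorff, hence normal. By Lemma 5 every closed set is a $G_\delta$, so $X$ is perfectly normal. Every subspace of $X$ is an $F_\sigma$ in $X$, hence paracompact, so $X$ is hereditarily paracompact.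

## The fusion lemma: prescribing a point on a countable set of coordinates

We now need the opposite of a covering statement: many points $y$ avoid every $N_\zeta$ in a given countable set of coordinates and take there the values dictated by their codes. The windows $\mathfrak M(\zeta,s)$ were chosen before the maps $h_\xi$, so they know nothing about $h$. For this reason the elementarity argument below speaks about the full product $T_\zeta$ and never about $X$ as a subspace of it.

Fix a regular $\theta'$ such that all objects above, including $H(\theta)$, the function $\mathfrak M$, the sequence $(h_\xi)_\xi$ and all enumerations, are in $H(\theta')$. Call a countable $M\prec H(\theta')$ *suitable* if it contains all these objects. For suitable $M$: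

* $\mathfrak M(\zeta,s)\subset M$ for $\zeta\in M\cap\Xi_2$ and finite $s\subset M\cap X$, by (E3), since $\mathfrak M(\zeta,s)$ is a countable element of $M$;
* the sets $S_\xi\cap M$, $\xi\in M\cap\lambda$, are pairwise distinct, by the example in the section on elementary submodels.

**Definition.** Let $M$ be suitable. A *constraint* at $\xi\in M\cap\lambda$ is: for $\xi\in\Xi_1$, a set $G_\xi$ that is $K$ or a member of $\mathcal B_K$; for $\xi\in\Xi_2$, a set $Q_\xi$ that is $\{0\}$ or $\{x\}\times[h_0,h_1]$ with $x\in M\cap X$ and rational $0<h_0\le h_1\le1$. In the second case $x$ is the *label* of $Q_\xi$. Given constraints at all $\xi\in M\cap\lambda$, a point $y\in X$ *obeys* them if $a_y=M\cap X$ and for every $\xi\in M\cap\lambda$ we have $S_\xi\cap a_y=s^y_n$ for some $n$, and $d(y,\xi)=(c^0_\xi,c^1_\xi,q_\xi)$ satisfies $c^0_\xi,c^1_\xi\in G_\xi$ if $\xi\in\Xi_1$, resp. $q_\xi\in Q_\xi$ if $\xi\in\Xi_2$.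

Obeying points exist in abundance:
$$\begin{gathered}\text{for any choice of }c^i_\xi\in B_i\cap G_\xi\ (i=0,1,\ \xi\in M\cap\Xi_1)\text{ and }q_\xi\in Q_\xi\ (\xi\in M\cap\Xi_2)\\ \text{there is an obeying }y\in X\text{ with these data.}\end{gathered}\tag{5}$$
Indeed, enumerate the infinite countable set $M\cap\lambda$ injectively as $(\xi_n)_{n<\omega}$. Since the sets $S_{\xi_n}\cap M$ are pairwise distinct, $a=M\cap X$, $s_n=S_{\xi_n}\cap M$, together with $d_n$ containing the chosen data for $\xi_n$ (and anything in the unused components), form a code, and every code is the code of some $y\in X$.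

**Lemma 7.** Let $M$ be suitable, $F_0\subset M\cap\lambda$ finite, with constraints given at all $\xi\in F_0$. They can be extended to constraints at all $\xi\in M\cap\lambda$, with $Q_\xi$ a singleton for every $\xi\in(M\cap\Xi_2)\setminus F_0$, such that every obeying $y\in X$ satisfies:

1. $y\notin N_\zeta$ for all $\zeta\in M\cap\Xi_2$; hence $h_\xi(y)\in\{c^0_\xi,c^1_\xi\}$ for $\xi\in M\cap\Xi_1$ and $h_\xi(y)=q_\xi$ for $\xi\in M\cap\Xi_2$;
2. for each valid $\zeta\in M\cap\Xi_2$ there is $x\in M\cap X$ with $y\in[\mathcal U_\zeta(x)]$.

**Proof.** Let $(\xi_l)_{l<\omega}$ enumerate $M\cap\lambda$, and let $(\zeta_l)_{l<\omega}$ enumerate $M\cap\Xi_2$ with each element occurring infinitely often. We construct finite sets $F_0\subseteq F_1\subseteq\cdots\subset M\cap\lambda$ with constraints on $F_l$. Let $F_l$ and its constraints be given, and let $\zeta=\zeta_l$. If $\zeta$ is not valid, put $\beta_m=\emptyset$ and go to Step 3.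

**Step 1 (stage $l$, $\zeta$ valid): find the window in which the constraints are visible.** Put $s_0=\emptyset$ and
$$s_{i+1}=s_i\cup\{x:x\text{ is the label of }Q_\eta\text{ for some }\eta\in F_l\cap\zeta\cap\Xi_2\cap\mathfrak M(\zeta,s_i)\}.$$
As $F_l$ is finite, this stabilizes at some finite $s\subset M\cap X$. Let
$$\mathfrak N=\mathfrak M(\zeta,s)\subset M,\qquad F'=F_l\cap\mathfrak N\cap\zeta,\qquad C=\prod_{\eta\in F'\cap\Xi_1}K\times\prod_{\eta\in F'\cap\Xi_2}Q_\eta\subseteq T_{F'}.$$
If $\eta\in F'\cap\Xi_2$ and $Q_\eta$ has a label, then the label is in $s\subset\mathfrak N$ because $s$ is stable. So $C$ is definable from finitely many parameters in $\mathfrak N$, and $C\in\mathfrak N$. Also $C$ is compact metrizable. By (E2) choose in $\mathfrak N$ closed sets $C_1,\dots,C_m$ covering $C$, of diameter $<1/(l+1)$ in the max-metric; we may take them to be subsets of $C$.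

**Step 2: decide, piece by piece, whether a finite subcover can be forced.** Since $F'\subset\zeta$, identify $T_\zeta=T_{F'}\times T_{\zeta\setminus F'}$. As $\zeta$ is valid, the sets $[\mathcal U_\zeta(x)]_\zeta$ are defined. Let $\beta_0=\emptyset$. For $i=1,\dots,m$ consider the statement

> $(*)_i$ there are a box $\beta\le\beta_{i-1}$ with $\operatorname{dom}\beta\subset\zeta\setminus F'$ and a finite $e\subset X$ with $C_i\times[\beta]_{\zeta\setminus F'}\subseteq\bigcup_{x\in e}[\mathcal U_\zeta(x)]_\zeta$.

If $(*)_i$ holds, choose such $\beta=\beta_i$ and $e=e_i$ in $\mathfrak N$ and call $i$ *good*. This is possible by (E2): $(*)_i$ is a statement about $C_i,\beta_{i-1},\zeta,F',X,K,J,\mathcal B_K,\mathcal B_J,\Xi_1,\Xi_2,(\mathcal U_\zeta)_\zeta$, which are all in $\mathfrak N$, and its quantifiers range over boxes, finite subsets of $X$ and points of $T_\zeta$, which are elements of $H(\theta)$, so $H(\theta)$ evaluates it correctly. The maps $h_\xi$ do not occur in it. If $(*)_i$ fails, put $\beta_i=\beta_{i-1}$ and call $i$ *bad*.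

In the end $\beta_m\in\mathfrak N$, so $\operatorname{dom}\beta_m\subset(\mathfrak N\cap\zeta)\setminus F'$. Since $F_l\cap\mathfrak N\cap\zeta=F'$, it follows that $\operatorname{dom}\beta_m\cap F_l=\emptyset$. So we are free to put constraints on $\operatorname{dom}\beta_m$. For $\xi\in\operatorname{dom}\beta_m$ let:

* $G_\xi=\beta_m(\xi)$ if $\xi\in\Xi_1$;
* $Q_\xi=\{0\}$ if $\xi\in\Xi_2$ and $\beta_m(\xi)$ is a ball $D_\varepsilon$;
* $Q_\xi=\{(x,h)\}\subset\beta_m(\xi)$ with $h$ rational, if $\xi\in\Xi_2$ and $\beta_m(\xi)=I(x;r,r')$. Here $x\in\mathfrak N\subset M$, since $x$ is definable from $I(x;r,r')\in\mathfrak N$.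

**Step 3: end of stage $l$ (all cases).** If $\xi_l\notin F_l\cup\operatorname{dom}\beta_m$, put $G_{\xi_l}=K$, resp. $Q_{\xi_l}=\{0\}$. Let $F_{l+1}=F_l\cup\operatorname{dom}\beta_m\cup\{\xi_l\}$. After all stages every $\xi\in M\cap\lambda$ has a constraint, and $Q_\xi$ is a singleton for $\xi\in(M\cap\Xi_2)\setminus F_0$.

**Step 4: set up the verification.** Let $y$ obey the constraints. We prove by induction on $\zeta\in M\cap\Xi_2$ that $y\notin N_\zeta$ and, if $\zeta$ is valid, that (2) of the lemma holds for $\zeta$. If $\zeta$ is not valid, $N_\zeta=\emptyset$ and there is nothing to prove. Let $\zeta$ be valid and assume the claim below $\zeta$. By the definition of the maps $h_\eta$, for $\eta\in M\cap\zeta$ we have $h_\eta(y)\in\{c^0_\eta,c^1_\eta\}\subset G_\eta$ if $\eta\in\Xi_1$, and $h_\eta(y)=q_\eta\in Q_\eta$ if $\eta\in\Xi_2$. For each $l$ with $\zeta_l=\zeta$ use the notation of stage $l$, and let $p_l=(h_\eta(y))_{\eta\in F'}\in C$. By the choice of the constraints on $\operatorname{dom}\beta_m$,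
$$h(y)|_{\zeta\setminus F'}\in[\beta_m]_{\zeta\setminus F'}\subseteq[\beta_i]_{\zeta\setminus F'}\qquad(i\le m). \tag{6}$$

**Step 5: a good piece does the job.** Suppose that for some such $l$ we have $p_l\in C_i$ with $i$ good. By (6), $h(y)|_\zeta\in C_i\times[\beta_i]_{\zeta\setminus F'}$, so $y\in[\mathcal U_\zeta(x)]$ for some $x\in e_i\subset\mathfrak N\cap X\subset M$. This gives (2) for $\zeta$. To see that $y\notin N_\zeta$, list $s$ as the elements of $s_1$, then those of $s_2\setminus s_1$, and so on. An element $x'\in s_{i'+1}\setminus s_{i'}$ is the label of some $Q_\eta$ with $\eta\in F_l\cap\zeta\cap\Xi_2\cap\mathfrak M(\zeta,s_{i'})$, and $h_\eta(y)\in Q_\eta\subset\{x'\}\times(0,1]$. The elements preceding $x'$ in the list include $s_{i'}$, so by (4) $\eta$ is in the model attached to these preceding elements. Hence the list is a $\zeta$-chain for $y$. As $x\in\mathfrak M(\zeta,s)\cap X$ and $y\in[\mathcal U_\zeta(x)]$, we get $y\notin N_\zeta$.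

**Step 6: it cannot happen that all pieces are bad.** Suppose that for every $l$ with $\zeta_l=\zeta$ the point $p_l$ lies only in sets $C_i$ with $i$ bad. For each such $l$ pick such an $i$, and let $w=h(y)|_{\zeta\setminus F'}$, so $w\in[\beta_{i-1}]_{\zeta\setminus F'}$ by (6). Let $O=\bigcup_{x\in X}[\mathcal U_\zeta(x)]_\zeta$, an open subset of $T_\zeta$. If $C_i\times\{w\}\subseteq O$, then by compactness finitely many sets $[\mathcal U_\zeta(x)]_\zeta$ cover $C_i\times\{w\}$. By the tube lemma there is a box $\beta'\le\beta_{i-1}$ with $\operatorname{dom}\beta'\subset\zeta\setminus F'$ and $w\in[\beta']_{\zeta\setminus F'}$ such that $C_i\times[\beta']_{\zeta\setminus F'}$ is contained in the union of these finitely many sets. This is $(*)_i$, contradicting that $i$ is bad. So there is $p'_l\in C_i$ with $z_l:=(p'_l,w)\notin O$. Since $p_l,p_l'\in C_i$, each coordinate of $z_l$ is within $1/(l+1)$ of the corresponding coordinate of $h(y)|_\zeta$. As there are infinitely many such $l$, the points $z_l$ converge to $h(y)|_\zeta$ in $T_\zeta$. The set $T_\zeta\setminus O$ is closed, so $h(y)|_\zeta\notin O$. But $\zeta$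 is valid, so $h(y)|_\zeta\in[\mathcal U_\zeta(y)]_\zeta\subseteq O$, a contradiction.

So Step 5 applies, and the induction is complete. The second half of (1) follows from $y\notin N_\zeta$ and the definition of the $h_\xi$. $\square$

**Corollary 8.** $X$ meets $[b]$ for every box $b$; so $X$ is dense in $T$. If $\xi_0\in\Xi_2\setminus\operatorname{dom}b$, there is $y\in X\cap[b]$ with $h_{\xi_0}(y)=0$.

**Proof.** If no $\xi_0$ is given, choose any $\xi_0\in\Xi_2\setminus\operatorname{dom}b$. Take a suitable $M$ with $b,\xi_0\in M$ and $F_0=\operatorname{dom}b\cup\{\xi_0\}$, with constraints $G_\xi=b(\xi)$ for $\xi\in\operatorname{dom}b\cap\Xi_1$; $Q_\xi\subset b(\xi)$ a singleton $\{0\}$ or $\{(x,h)\}$ with $h$ rational and $x\in M$, for $\xi\in\operatorname{dom}b\cap\Xi_2$; and $Q_{\xi_0}=\{0\}$. Extend by Lemma 7. By density of $B_0,B_1$ and (5) there is an obeying $y$, and by Lemma 7(1) it is as required. $\square$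

## $X$ is connected

**Proposition 9.** $X$ is connected.

**Proof.** Suppose $X=V\sqcup W$ with $V,W$ nonempty and open. For $x\in X$ choose a box $\mathcal U(x)$ with $x\in[\mathcal U(x)]$ and $[\mathcal U(x)]\cap X$ contained in whichever of $V,W$ contains $x$. Let
$$V^*=\bigcup_{x\in V}[\mathcal U(x)],\qquad W^*=\bigcup_{x\in W}[\mathcal U(x)],$$
open in $T$. Then $X\cap V^*=V$ and $X\cap W^*=W$. So $V^*\cap W^*=\emptyset$, for otherwise $V^*\cap W^*$ contains some $[\beta]$, and $[\beta]$ meets $X$ by Corollary 8. Moreover
$$\text{every box }\beta\text{ has some }\beta''\le\beta\text{ with }[\beta'']\subseteq V^*\text{ or }[\beta'']\subseteq W^*, \tag{7}$$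
because $[\beta]$ meets $X\subseteq V^*\cup W^*$ and $V^*,W^*$ are open.

**Step 1: pass from $V^*$ to $W^*$ by changing one coordinate.** We claim that there are $\xi_0<\lambda$, a box $b$ with $\xi_0\notin\operatorname{dom}b$, and basic open $O_0,O_1\subseteq K_{\xi_0}$ with
$$[b\cup\{(\xi_0,O_0)\}]\subseteq V^*,\qquad[b\cup\{(\xi_0,O_1)\}]\subseteq W^*. \tag{8}$$
Choose boxes $b_V,b_W$ with $[b_V]\subseteq V^*$ and $[b_W]\subseteq W^*$ for which the number $k$ of *disagreements*, i.e. of $\xi\in\operatorname{dom}b_V\cap\operatorname{dom}b_W$ with $b_V(\xi)\cap b_W(\xi)=\emptyset$, is minimal. Then $k\ge1$, since with no disagreement $[b_V]\cap[b_W]\neq\emptyset$.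

Suppose $k\ge2$, and let $\xi_0$ be a disagreement. Let $\beta$ be a box on $\operatorname{dom}b_V\cup\operatorname{dom}b_W$ with $\beta(\xi_0)=b_W(\xi_0)$, $\beta(\xi)=b_V(\xi)$ at the other disagreements, and elsewhere $\beta(\xi)$ contained in whichever of $b_V(\xi),b_W(\xi)$ are defined. Take $\beta''\le\beta$ as in (7). If $[\beta'']\subseteq V^*$, then $(\beta'',b_W)$ can disagree only at the $k-1$ old disagreements other than $\xi_0$. If $[\beta'']\subseteq W^*$, then $(b_V,\beta'')$ can disagree only at $\xi_0$, so it has at most $1<k$ disagreements. Both contradict minimality. So $k=1$. Let $\xi_0$ be the only disagreement, $O_0=b_V(\xi_0)$, $O_1=b_W(\xi_0)$, and let $b$ be a box on $(\operatorname{dom}b_V\cup\operatorname{dom}b_W)\setminus\{\xi_0\}$ with $b(\xi)$ contained in whichever of $b_V(\xi),b_W(\xi)$ are defined. This gives (8).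

**Step 2: if $\xi_0\in\Xi_2$, put the change on a single spike.** Suppose $\xi_0\in\Xi_2$. We claim that, after shrinking $b$, changing $O_0,O_1$ and possibly interchanging $V$ and $W$, there are $x_0\in X$ and rational $0<h_0<h_1\le1$ with $(x_0,h_0)\in O_0$ and $(x_0,h_1)\in O_1$, and (8) still holds. By Corollary 8 pick $y\in X\cap[b]$ with $h_{\xi_0}(y)=0$. We may assume $y\in V$; otherwise interchange $V$ and $W$, and $O_0$ and $O_1$. As $V^*$ is open and contains $y$, there are a box $b'\le b$ with $\xi_0\notin\operatorname{dom}b'$ and a rational $\varepsilon\in(0,1]$ with $[b'\cup\{(\xi_0,D_\varepsilon)\}]\subseteq V^*$. Take $(x_0,h_1)\in O_1$ with $h_1>0$ rational and a rational $0<h_0<\min(\varepsilon,h_1)$. Replace $b$ by $b'$ and $O_0$ by $D_\varepsilon$.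

**Step 3: a suitable model and constraints.** By (3) there is $\zeta^*\in\Xi_2$ with $\mathcal U_{\zeta^*}=\mathcal U$ and all $\operatorname{dom}\mathcal U(x)\subset\zeta^*$; it is valid. Let $M$ be suitable with $V,W,\mathcal U,\zeta^*,b,\xi_0,O_0,O_1$ and (if $\xi_0\in\Xi_2$) $x_0$ in $M$. Let $F_0=\operatorname{dom}b\cup\{\xi_0\}$, with constraints $G_\xi=b(\xi)$ for $\xi\in\operatorname{dom}b\cap\Xi_1$; $Q_\xi\subset b(\xi)$ a singleton as in Corollary 8 for $\xi\in\operatorname{dom}b\cap\Xi_2$; $G_{\xi_0}=K$ if $\xi_0\in\Xi_1$; $Q_{\xi_0}=\{x_0\}\times[h_0,h_1]$ if $\xi_0\in\Xi_2$. Extend by Lemma 7. Then $Q_\xi$ is a singleton for all $\xi\in(M\cap\Xi_2)\setminus\{\xi_0\}$.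

**Step 4: parametrize candidates by spheres.** Let $L=M\cap\lambda$ and let $(\xi_n)_{n<\omega}$ injectively enumerate $M\cap\Xi_1$. By Lemma 4 choose a continuous $e_n:S^{2^n}\to G_{\xi_n}$ if $\xi_n\ne\xi_0$, and a continuous $e_n:[0,1]\times S^{2^n}\to K$ with $e_n(0,\cdot)\in O_0$ and $e_n(1,\cdot)\in O_1$ if $\xi_n=\xi_0$, with the antipodal property of Lemma 4. Define a continuous map
$$\Phi:[0,1]\times\prod_{n<\omega}S^{2^n}\to T_L$$
as follows. The coordinate $\xi_n$ of $\Phi(s,u)$ is $e_n(u_n)$, resp. $e_n(s,u_n)$ if $\xi_n=\xi_0$. For $\xi\in(L\cap\Xi_2)\setminus\{\xi_0\}$ the coordinate $\xi$ is the unique point of $Q_\xi$. The coordinate $\xi_0$, if it is in $\Xi_2$, is $(x_0,(1-s)h_0+sh_1)$.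

**Step 5: apply the sphere lemma.** For $x\in M\cap X$ the finite set $\operatorname{dom}\mathcal U(x)$ is in $M$, so it is contained in $L$. Hence $V_M=\bigcup_{x\in V\cap M}[\mathcal U(x)]_L$ and $W_M=\bigcup_{x\in W\cap M}[\mathcal U(x)]_L$ are defined and open in $T_L$. Let
$$\mathcal V=\Phi^{-1}\bigl(V_M\cup[b\cup\{(\xi_0,O_0)\}]_L\bigr),\qquad\mathcal W=\Phi^{-1}\bigl(W_M\cup[b\cup\{(\xi_0,O_1)\}]_L\bigr).$$
These are open. They are disjoint, because the corresponding cylinders in $T$ lie in $V^*$ and $W^*$: a common point of the two sets in $T_L$ would extend to a point of $V^*\cap W^*$. They contain the faces $s=0$ and $s=1$ respectively. Indeed, the coordinates in $\operatorname{dom}b$ of every $\Phi(s,u)$ lie in the sets $b(\xi)$ by the choice of the constraints on $F_0$, and the coordinate $\xi_0$ lies in $O_0$ for $s=0$ and in $O_1$ for $s=1$ by the choice of $e_n$ with $\xi_n=\xi_0$, resp. of $(x_0,h_0)$ and $(x_0,h_1)$. By Lemma 3 there is $(s,u)$ with $(s,tu)\notin\mathcal V\cup\mathcal W$ for all $t\in\{\pm1\}^\omega$.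

**Step 6: realize the data by a point of $X$.** For each $n$ one of the points $e_n(u_n),e_n(-u_n)$ (resp. $e_n(s,u_n),e_n(s,-u_n)$ if $\xi_n=\xi_0$) is in $B_0$ and the other is in $B_1$. Call them $c^0_{\xi_n}$ and $c^1_{\xi_n}$; both are in $G_{\xi_n}$. For $\xi\in L\cap\Xi_2$ let $q_\xi\in Q_\xi$ be the $\xi$-coordinate of $\Phi(s,u)$. By (5) let $y\in X$ obey the constraints with these data. By Lemma 7(1), $h_{\xi_n}(y)\in\{c^0_{\xi_n},c^1_{\xi_n}\}$ for all $n$, and $h_\xi(y)=q_\xi$ for $\xi\in L\cap\Xi_2$. We do not know which of the two candidates occurs at $\xi_n$, but in any case it comes from $u_n$ or from $-u_n$. So $h(y)|_L=\Phi(s,tu)$ for some $t\in\{\pm1\}^\omega$. By Lemma 7(2) for $\zeta^*$ there is $x\in M\cap X$ with $y\in[\mathcal U(x)]$. So $\Phi(s,tu)\in V_M\cup W_M$, and $(s,tu)\in\mathcal V\cup\mathcal W$. This contradicts Step 5. $\square$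

**Proof of Theorem A.** $X$ has cardinality $\mathfrak c$. By Lemmas 5 and 6 and the remarks after Lemma 6 it is a hereditarily paracompact, perfectly normal Hausdorff Q-space. By Proposition 9 it is connected, and by Lemma 1 it is not $\sigma$-discrete. $\square$

## Gluing $\kappa$ copies at a point

**Proof of Theorem B.** We saw in the second section that a connected normal Q-set space has cardinality at least $\mathfrak c$. Conversely let $\kappa\ge\mathfrak c$. Take $X$ from Theorem A, $p\in X$, and, by perfect normality, a continuous $g:X\to[0,1]$ with $g^{-1}(0)=\{p\}$.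

**Step 1: the space $Z$.** Let $X_i$ ($i<\kappa$) be copies of $X$ sharing the point $p$, and $Z=\{p\}\cup\bigsqcup_{i<\kappa}(X_i\setminus\{p\})$. Read $g$ as a function on $Z$. Call $U\subseteq Z$ open if each $U\cap(X_i\setminus\{p\})$ is open in $X_i\setminus\{p\}$ (with the topology of $X\setminus\{p\}$) and, if $p\in U$, then $\{g<\frac1n\}\subseteq U$ for some $n\ge1$. This is a topology, and $|Z|=\kappa$. Note that the condition at $p$ is uniform over all copies. The function $g$ is continuous on $Z$: on the open subspace $Z\setminus\{p\}=\bigsqcup_i(X_i\setminus\{p\})$ this is clear, and the sets $\{g<\frac1n\}$ are neighborhoods of $p$. $Z$ is Hausdorff: $p$ is separated from other points by $g$, and two points different from $p$ are separated inside the open Hausdorff subspace $Z\setminus\{p\}$.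

**Step 2: $Z$ is connected.** Each natural map $X\to X_i\subset Z$ is continuous: the preimage of an open $U$ is open at points other than $p$, and if $p\in U$ it contains $\{g<\frac1n\}$ for some $n$. So the images are connected, they all contain $p$, and they cover $Z$.

**Step 3: $Z$ is paracompact.** Let $\mathcal O$ be an open cover of $Z$, and let $U_0\ni p$ be a member, with $\{g<\frac1n\}\subseteq U_0$. Fix $i$ and give $X_i$ the topology of $X$. The sets $O\cap X_i\cap\{g>\frac1{2n}\}$ ($O\in\mathcal O$), together with $X_i\cap\{g<\frac1n\}$, form an open cover of the paracompact space $X_i$. Take a locally finite open refinement, and let $\mathcal R_i$ consist of its members that meet $\{g\ge\frac1n\}$. Such a member is not contained in $\{g<\frac1n\}$, so it is contained in some $O\cap\{g>\frac1{2n}\}$; in particular it is an open subset of $X_i\setminus\{p\}$, hence open in $Z$. Moreover $\mathcal R_i$ covers $X_i\cap\{g\ge\frac1n\}$. So $\{U_0\}\cup\bigcup_i\mathcal R_i$ is an open refinement of $\mathcal O$ covering $Z$. It is locally finite: $\{g<\frac1{2n}\}$ is a neighborhood of $p$ meeting no member of $\bigcup_i\mathcal R_i$;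 and $X_i\setminus\{p\}$ is open, meets only $U_0$ and members of $\mathcal R_i$, and $\mathcal R_i$ is locally finite in it.

**Step 4: every $A\subseteq Z$ is $F_\sigma$.** Write $A\cap(X_i\setminus\{p\})=\bigcup_nF_{i,n}$ with $F_{i,n}$ closed in $X_i$ (topology of $X$) and increasing in $n$. Then
$$A\setminus\{p\}=\bigcup_{n\ge1}\ \bigcup_{i<\kappa}\bigl(F_{i,n}\cap\{g\ge\tfrac1n\}\bigr),$$
since a point of $F_{i,n_0}$ with $g\ge\frac1{n_1}$ belongs to the set with index $n=\max(n_0,n_1,1)$. For each $n$ the union over $i$ is closed in $Z$: its complement contains $\{g<\frac1n\}$ and has open trace on each $X_i\setminus\{p\}$. Also $\{p\}$ is closed. So $A$ is $F_\sigma$.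

**Step 5: conclusion.** $Z$ is paracompact Hausdorff, hence normal, and every subset is $F_\sigma$. So $Z$ is perfectly normal, and every subspace, being an $F_\sigma$, is paracompact. By Step 2 and Lemma 1, $Z$ is not $\sigma$-discrete. Thus $Z$ is a connected, hereditarily paracompact, perfectly normal Q-set space of cardinality $\kappa$. $\square$
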